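\title{Shearing and the invariance of stationary random measures on flats}

\begin{abstract}
Let $\eta$ be a random measure on the space of $k$-dimensional affine subspaces of $\mathbb R^d$, $1\le k<d$, whose distribution is invariant under translations. We prove that if $\eta$ has locally finite intensity and, almost surely, gives no mass to the flats parallel to any proper linear subspace, then almost every realization of $\eta$ is itself a translation-invariant measure. This is the first-moment version of a conjecture stated in \cite{source}. The proof compares, within one realization, the empirical distributions of the translates of $\eta$ along two nearly parallel subspaces; at a suitable large scale the second family of translates is the first one shifted by a vector of unit order, which forces additional invariance. The method also gives a decomposition of an arbitrary stationary first order random measure on flats and a necessary and sufficient condition for invariance.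
\end{abstract}

\section{The problem and the main result}\label{sec:intro}

Fix integers $1\le k<d$. A \emph{flat} is a $k$-dimensional affine subspace of $\mathbb R^d$, and its \emph{direction} is the parallel linear subspace. Let $F$ be the space of flats, $\Phi$ the space of directions (the Grassmannian of $k$-dimensional linear subspaces), and $\pi:F\to\Phi$ the map that sends a flat to its direction. We identify a linear subspace $V$ with the matrix $\operatorname{pr}_V$ of the orthogonal projection onto it; this makes $\Phi$ a compact metric space. Every flat is uniquely of the form $l=\varphi+p$ with $\varphi\in\Phi$ and $p\in\varphi^\perp$, so $F$ is the closed subset $\{(\varphi,p):p\in\varphi^\perp\}$ of $\Phi\times\mathbb R^d$, a locally compact, second countable Hausdorff space. Translation by $x\in\mathbb R^d$ acts by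
\begin{equation}\label{eq:transl}
(\varphi,p)+x=(\varphi,\;p+\operatorname{pr}_{\varphi^\perp}x).
\end{equation}
Thus $\pi(l+x)=\pi(l)$ for all $x$, and $l+x=l$ exactly when $x\in\pi(l)$. A set $B\subset F$ is \emph{bounded} if all its flats meet some fixed bounded subset of $\mathbb R^d$. The sets $F_n=\{(\varphi,p):|p|\le n\}$ of flats that meet the closed ball of radius $n$ about the origin are compact, and $B$ is bounded if and only if $B\subset F_n$ for some $n$.

Let $\Omega$ be the set of Borel measures on $F$ that are finite on bounded Borel sets, with the $\sigma$-field generated by the maps $\omega\mapsto\omega(B)$. For $\omega\in\Omega$ let $T_x\omega$ be the image of $\omega$ under $l\mapsto l+x$. A \emph{random measure} $\eta$ on $F$ is a random element of $\Omega$, and $P$ denotes its law. We call $\eta$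
\begin{itemize}
\item \emph{stationary} if $P$ is invariant under $T_x$ for every $x\in\mathbb R^d$;
\item \emph{a.s.\ invariant} if almost surely $T_x\eta=\eta$ for all $x\in\mathbb R^d$;
\item \emph{first order} if $\mathbb E\,\eta(B)<\infty$ for every bounded Borel set $B\subset F$.
\end{itemize}
If $\mu$ is a finite measure on $\Phi$ and $dp$ is Lebesgue measure on $\varphi^\perp$, then $\mu(d\varphi)\,dp$ is a translation-invariant element of $\Omega$ by \eqref{eq:transl}, and every invariant element has this form (Remark~\ref{rem:invform}). So an a.s.\ invariant random measure is nothing more than a random finite measure on directions, spread uniformly over positions.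

For random measures on $\mathbb R^d$ itself, stationarity is much weaker than invariance: think of a Poisson process. Flats are more rigid. By \eqref{eq:transl} a translation moves the fiber $\varphi^\perp$ over $\varphi$ by an amount that depends on $\varphi$, and a long vector $x\in\varphi$ fixes this fiber while moving the fibers over neighboring directions by an appreciable amount. If the mass of $\eta$ is spread over a continuum of directions, it is hard to see how a pattern in the fibers could keep its distribution under all these relative displacements. The following notion says what ``spread'' has to mean. For a proper linear subspace $L\subsetneq\mathbb R^d$ let $\Phi_L=\{\varphi\in\Phi:\varphi\subset L\}$, a closed set. A measure $\mu$ on $\Phi$ has \emph{no outer degeneracies} if $\mu(\Phi_L)=0$ for every proper linear subspace $L$; equivalently, $\mu$ gives no mass to any measurable set of directions lying in a common proper subspace. For a bounded Borel set $B\subset F$ let $B\eta$ be the restriction of $\eta$ to $B$ and $(B\eta)\pi^{-1}$ its image on $\Phi$, a finite random measure.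

\begin{theorem}[{\cite[Theorem 4.3]{source}}]\label{thm:known}
Let $\eta$ be a stationary random measure on $F$. Suppose there is a fixed finite measure $\mu$ on $\Phi$ with no outer degeneracies such that $(B\eta)\pi^{-1}\ll\mu$ a.s.\ for all bounded Borel sets $B$. Then $\eta$ is a.s.\ invariant.
\end{theorem}

Under this hypothesis every projection $(B\eta)\pi^{-1}$ has no outer degeneracies a.s., and one may ask whether the fixed measure $\mu$ is needed. In \cite{source} one reads: ``We conjecture that it is enough, at least under moment restrictions, that all projections $(B\eta)\pi^{-1}$ have this property a.s.'' The moment restrictions are not specified there. We prove the conjecture under a first moment condition.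

\begin{theorem}\label{thm:main}
Let $\eta$ be a stationary first order random measure on $F$ such that, for every bounded Borel set $B\subset F$, almost surely $(B\eta)\pi^{-1}$ has no outer degeneracies. Then $\eta$ is a.s.\ invariant.
\end{theorem}

Section~\ref{sec:examples} tests the statement on examples, and Section~\ref{sec:idea} shows the mechanism of the proof for lines in the plane. The proof occupies Sections~\ref{sec:prelim}--\ref{sec:proof}. Section~\ref{sec:complements} contains three complements: a structure theorem that needs no degeneracy assumption, a necessary and sufficient condition for invariance, and a weaker moment condition.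

\section{Examples}\label{sec:examples}

For $k=d-1$ the only nonempty sets $\Phi_L$ are the singletons $\{L\}$, $L\in\Phi$. So for hyperplanes, and in particular for lines in the plane, ``no outer degeneracies'' means ``no atoms''.

\begin{example}[the order of the quantifiers]\label{ex:poisson}
Let $\eta$ be a Poisson process on $F$ with intensity measure $\mu(d\varphi)\,dp$, where $\mu\ne0$ has no outer degeneracies. Then $\eta$ is stationary and first order, and for each \emph{fixed} proper $L$ we have $\mathbb E\,\eta(\pi^{-1}\Phi_L)=0$. But $\eta$ is not invariant, because an invariant element of $\Omega$ has no atoms: an atom at $l$ would produce atoms of equal mass at the infinitely many flats $l+x$, $x\in\pi(l)^\perp$, $|x|\le1$, which form a bounded set. There is no conflict with Theorem~\ref{thm:main}, whose hypothesis requires that almost surely $(B\eta)\pi^{-1}$ vanish on $\Phi_L$ for all $L$ \emph{simultaneously}: an atom at $l$ charges $\Phi_L$ for the random subspace $L=\pi(l)$.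
\end{example}

\begin{example}[no proper subspace can be exempted]\label{ex:layers}
Let $L$ be a proper subspace with $m=\dim L\ge k$ (if $\dim L<k$, then $\Phi_L=\emptyset$), and identify $L^\perp$ isometrically with $\mathbb R^{d-m}$. Let $\nu_L$ be the uniform distribution on $\Phi_L$, that is, the law of the span of $k$ independent standard Gaussian vectors in $L$. For $y\in L^\perp$ let
\[
\lambda_y=\int\nu_L(d\varphi)\int_{L\cap\varphi^\perp}\delta_{\varphi+p+y}\,dp
\]
be the motion-invariant measure on the flats contained in $L+y$; for $m=k$ it is the unit mass at $L+y$. Let $U$ be uniform on $[0,1]^{d-m}$ and $\eta=\sum_{z\in\mathbb Z^{d-m}}\lambda_{U+z}$. Since $|p+y|^2=|p|^2+|y|^2$, we have $\lambda_y(F_n)\le\lambda_0(F_n)<\infty$, and $\lambda_y(F_n)=0$ for $|y|>n$; so $\eta(F_n)$ is bounded by a constant and $\eta$ is first order. Since $T_x\lambda_y=\lambda_{y+\operatorname{pr}_{L^\perp}x}$ and $U$ is uniform modulo $\mathbb Z^{d-m}$, $\eta$ is stationary. All projections $(B\eta)\pi^{-1}$ are absolutely continuous with respect to $\nu_L$. If $L'\not\supset L$, then $\nu_L(\Phi_{L'})=0$, because a Gaussian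 vector in $L$ misses the proper subspace $L\cap L'$ of $L$ almost surely. But $\eta$ is not invariant: for $x\in L^\perp\setminus\mathbb Z^{d-m}$ the measures $\eta$ and $T_x\eta$ are carried by disjoint sets. So it is not enough to assume the hypothesis of Theorem~\ref{thm:main} for all subspaces $L'\not\supset L$. When $L$ is a hyperplane, $L$ is the only proper subspace left out.
\end{example}

\begin{example}[no fixed dominating measure]\label{ex:cantor}
Let $d=2$, $k=1$, $\Phi=\mathbb R/\pi\mathbb Z$. Let $\nu$ be a probability measure on $\Phi$ without atoms, carried by a Lebesgue-null Borel set $N$, let $\nu_\theta$ be its rotation by $\theta$, and let $\eta=\nu_\Theta(d\varphi)\,dp$ with $\Theta$ uniform. The hypotheses of Theorem~\ref{thm:main} hold, and $(F_n\eta)\pi^{-1}=2n\,\nu_\Theta$. For any fixed finite $\mu$, Fubini's theorem gives $\int\mu(N+\theta)\,d\theta=0$, so $\mu(N+\Theta)=0$ a.s.\ while $\nu_\Theta(N+\Theta)=1$. The hypothesis of Theorem~\ref{thm:known} therefore fails.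
\end{example}

\begin{example}[an attempted counterexample]\label{ex:frequency}
Let $d=2$, $k=1$, and consider the lines $\{(t,\alpha t+b):t\in\mathbb R\}$ with $\alpha\in[0,1]$, $b\in\mathbb R$. Translation by $(x_1,x_2)$ sends $b$ to $b+x_2-\alpha x_1$. Let $\mu$ be a random probability measure on $[0,1]$ and $\xi$ a measurable random function on $[0,1]$ with complex values, $|\xi|\le1$, and put
\[
\eta(d\alpha,db)=\bigl(1+\operatorname{Re}(\xi(\alpha)e^{ib})\bigr)\,\mu(d\alpha)\,db .
\]
Translation replaces $\xi(\alpha)$ by $\xi(\alpha)e^{i(\alpha x_1-x_2)}$. If $\mu$ is a fixed atomic measure and the values of $\xi$ at the atoms are independent and uniform on the unit circle, $\eta$ is stationary and not invariant. Now let $\mu$ be a.s.\ without atoms and suppose that $\eta$ is stationary. For continuous $\psi$ on $[0,1]$,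
\[
Y(t)=\frac1\pi\iint_{[0,1]\times[0,2\pi]}\psi(\alpha)e^{-ib}\,(T_{(t,0)}\eta)(d\alpha,db)=\int\psi(\alpha)\xi(\alpha)e^{i\alpha t}\mu(d\alpha)
\]
is bounded by $\|\psi\|_\infty$ and has a law that does not depend on $t$. Hence
\[
\mathbb E|Y(0)|^2=\mathbb E\,\frac1{2s}\int_{-s}^s|Y(t)|^2dt
=\mathbb E\iint\frac{\sin s(\alpha-\beta)}{s(\alpha-\beta)}\,(\psi\xi)(\alpha)\overline{(\psi\xi)(\beta)}\,\mu(d\alpha)\mu(d\beta).
\]
As $s\to\infty$ the kernel is bounded by $1$ and tends to the indicator of the diagonal, which is $\mu\otimes\mu$-null. So $Y(0)=0$ a.s.\ for each $\psi$, the measure $\xi\mu$ vanishes a.s., and $\eta=\mu(d\alpha)\,db$ is invariant.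
\end{example}

In Example~\ref{ex:frequency} a translation of length $t$ changes the relative phase of two directions $\alpha\neq\beta$ by $t(\alpha-\beta)$, which is of unit order once $t\approx1/|\alpha-\beta|$. A general $\eta$ has no such Fourier structure and no second moments, but the same scale governs the proof.

\section{The idea: shearing in the plane}\label{sec:idea}

\subsection*{What has to be shown}
For a continuous $f\ge0$ with compact support in $F$, consider the finite measure $\omega(f)P(d\omega)$ on $\Omega$, where $\omega(f)=\int f\,d\omega$. Since $P$ is invariant under $T_x$, this measure is invariant under $T_x$ if and only if its density is, that is, $(T_x\omega)(f)=\omega(f)$ for $P$-a.e.\ $\omega$. So we have to show that $P$ remains stationary after weighting by $\omega(f)$. Write $\omega(f)P(d\omega)$ as the first marginal of $f(l)\,\omega(dl)P(d\omega)$: a realization $\omega$ together with a flat $l$ sampled from it. Given $l$, the conditional law of $\omega$ need not be stationary, but it is invariant under the translations that fix $l$, those in $\pi(l)$. Its ergodic components for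 this smaller group are the \emph{empirical distributions} $q_{\omega,l}$ of the translates $T_x\omega$, $x\in\pi(l)$, and it suffices to prove that these are invariant under all of $\mathbb R^d$. The advantage of $q_{\omega,l}$ is that it is a functional of the realization, so that two flats of the \emph{same} $\omega$ can be compared.

\subsection*{The comparison for $d=2$, $k=1$}
Fix $\omega\in\Omega$ and a measurable $Z:\Omega\to[0,1]$ such that $|Z(T_a\omega')-Z(\omega')|\le m(|a|)$ for all $\omega'$ and $a$, with $m$ nondecreasing and $m(0+)=0$. For a slope $\alpha$, an interval $K=[u_0-\delta,u_0+\delta]$ and bounded measurable $Y$ put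
\[
A_sY(\alpha)=\frac1{2\delta}\int_KY(T_{su(1,\alpha)}\omega)\,du .
\]
Suppose there are slopes $\alpha_n\downarrow0$ and probability measures $q_0,q_1,\dots$ on $\Omega$ such that, for every $K$,
\begin{enumerate}
\item[(i)] $A_sY(0)\to q_0(Y)$ as $s\to\infty$ for all $Y=Z\circ T_y$, $y\in\mathbb R^2$;
\item[(ii)] $A_sZ(\alpha_n)\to q_n(Z)$ as $s\to\infty$, uniformly in $n$;
\item[(iii)] $q_n(Z)\to q_0(Z)$ as $n\to\infty$.
\end{enumerate}
Take $s_n=1/\alpha_n$. Then $s_nu(1,\alpha_n)=(s_nu,0)+(0,u_0)+(0,u-u_0)$ with $|u-u_0|\le\delta$ (Figure~\ref{fig:shear}), and therefore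
\[
\bigl|A_{s_n}Z(\alpha_n)-A_{s_n}(Z\circ T_{(0,u_0)})(0)\bigr|\le m(\delta).
\]
The first term tends to $q_0(Z)$ by (ii) and (iii), the second to $q_0(Z\circ T_{(0,u_0)})$ by (i). Letting $\delta\to0$ we get $q_0(Z)=q_0(Z\circ T_{(0,u_0)})$ for every $u_0$. If this holds for enough functions $Z$, the empirical distribution $q_0$ along the horizontal axis is invariant under vertical translations as well.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray] (-0.4,0)--(10,0) node[right,black]{\small slope $0$};
\draw[gray] (-0.4,-0.1)--(10,2.5) node[right,black]{\small slope $\alpha_n$};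
\draw[very thick] (6,0)--(9,0);
\draw[very thick] (6,1.5)--(9,2.25);
\draw[thick,dashed] (6,1.875)--(9,1.875);
\draw[->] (7.5,0.08)--(7.5,1.8) node[midway,right]{\small $(0,u_0)$};
\fill (0,0) circle (1.5pt) node[below]{\small $0$};
\node[below] at (6,0) {\small $s_n(u_0-\delta)$};
\node[below] at (9,0) {\small $s_n(u_0+\delta)$};
\end{tikzpicture}
\caption{Two lines through the origin with slopes $0$ and $\alpha_n$, seen at horizontal scale $s_n=1/\alpha_n$ (horizontal lengths compressed). The thick slanted segment stays within vertical distance $\delta$ of the dashed segment, which is the thick horizontal segment shifted by $(0,u_0)$.}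
\label{fig:shear}
\end{figure}

\subsection*{What the general proof must supply}
The computation uses a modulus of continuity that is uniform along orbits, and averages over small \emph{off-center} balls, which isolate a single shift; both are prepared in Section~\ref{sec:prelim}. The limits in (i) come from an ergodic theorem on a space of pairs $(\omega,l)$ (Sections~\ref{sec:campbell} and~\ref{sec:empirical}). The uniformity (ii) comes from Egorov's theorem, and (iii) from the fact that almost every point lies in the support of a measure; the absence of atoms allows $\alpha_n\neq0$.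

In higher dimensions one comparison is not enough. For $d=3$, $k=1$, let the directions be spanned by $(1,\alpha,\alpha^2)$, with $\alpha$ uniform on $[0,1]$. A plane contains at most two of them, so there are no outer degeneracies. At scale $s=1/\alpha$ we have $su(1,\alpha,\alpha^2)=(su,0,0)+(0,u,\alpha u)$, so as $\alpha\to0$ the comparison of lines yields only the vector $(0,1,0)$. To gain a third dimension one must repeat the argument with planes. We therefore attach to $(\omega,l)$ the largest subspace $V(\omega,l)\supset\pi(l)$ under which $q_{\omega,l}$ is invariant, show that $q_{\omega,l}$ is also the limit of averages over $V(\omega,l)$ (Section~\ref{sec:subspace}), and shear these subspaces against each other (Section~\ref{sec:shear}). By maximality nothing can be gained, so a typical proper $V(\omega,l)$ cannot be approached by different ones. It is then shared by a set of flats of positive mass, and this is an outer degeneracy.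

\section{Test functions, frames, and an ergodic lemma}\label{sec:prelim}

With the vague topology (generated by $\omega\mapsto\omega(f)$, $f\in C_c(F)$) the space $\Omega$ is Polish, and its Borel $\sigma$-field is the one introduced above. The action $(x,\omega)\mapsto T_x\omega$ is continuous: if $x_n\to x$ and $\omega_n\to\omega$, then $f(\cdot+x_n)\to f(\cdot+x)$ uniformly with supports in one compact set, on which the $\omega_n$ are bounded. Fix a countable set $\mathcal D\subset C_c^+(F)$ whose integrals determine the elements of $\Omega$. Let $\mathcal P$ be the space of probability measures on $\Omega$ with the weak topology; it is Polish, and $q\mapsto q(G)=\int G\,dq$ is Borel for bounded Borel $G$. Let $T_xq$ be the image of $q$ under $T_x$, so $(T_xq)(G)=q(G\circ T_x)$. The map $(x,q)\mapsto T_xq$ is continuous, being the image of $\delta_x\otimes q$ under a continuous map.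

\subsection*{Test functions}
A continuous function on the noncompact space $\Omega$ need not be uniformly continuous along orbits; convolution along the action repairs this. Let $\mathcal C\ni1$ be a countable family of continuous functions $\Omega\to[0,1]$ whose integrals determine finite measures on $\Omega$, for instance $1$ and the functions $\min(1,i\operatorname{dist}(\cdot,U^c))$, $i\in\mathbb N$, which increase to $\mathbf 1_U$, with $U$ in a countable base closed under finite intersections. Let $g_n$ be a continuous probability density on $\mathbb R^d$ supported in $\{|x|\le1/n\}$, and let $\mathcal Z$ be the countable set of functions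
\[
Z(\omega)=\int g_n(x)\,Z_0(T_{x+y}\omega)\,dx,\qquad Z_0\in\mathcal C,\ n\ge1,\ y\in\mathbb Q^d .
\]
Each $Z$ is continuous with values in $[0,1]$, and $Z\circ T_y\in\mathcal Z$ for $y\in\mathbb Q^d$. The family $\mathcal Z$ determines finite measures, since for $y=0$ and $n\to\infty$ we have $Z\to Z_0$ pointwise and boundedly. Finally, $Z(T_a\omega)=\int g_n(x-a)Z_0(T_{x+y}\omega)\,dx$, so
\begin{equation}\label{eq:modulus}
|Z(T_a\omega)-Z(\omega)|\le m_Z(|a|)\quad(\omega\in\Omega,\ a\in\mathbb R^d),\qquad m_Z(r)=\sup_{|a|\le r}\|g_n(\cdot-a)-g_n\|_{L^1},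
\end{equation}
where $m_Z$ is nondecreasing and $m_Z(0+)=0$.

\subsection*{Frames and averages}
To average over a subspace that depends on the point, we parametrize all subspaces of dimension $j$ by the same $\mathbb R^j$. Let $\mathrm{Gr}_j$ be the space of $j$-dimensional linear subspaces of $\mathbb R^d$ and $\mathcal G=\bigcup_{j=0}^d\mathrm{Gr}_j$, topologized by projection matrices. For $V\in\mathrm{Gr}_j$ the vectors $\operatorname{pr}_Ve_1,\dots,\operatorname{pr}_Ve_d$ span $V$. Let $I(V)$ be the lexicographically first $j$-subset $I\subset\{1,\dots,d\}$ for which $(\operatorname{pr}_Ve_i)_{i\in I}$ is linearly independent, and let $O_V:\mathbb R^j\to V$ be the linear isometry that maps the standard basis to the Gram--Schmidt orthonormalization of these vectors. Linear independence is an open condition on $V$, so the finitely many pieces $\{V:I(V)=I\}$ are Borel, and $V\mapsto O_V$ is continuous on each piece, hence Borel.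

For $V\in\mathrm{Gr}_j$, $j\ge1$, a ball $K\subset\mathbb R^j$ of volume $|K|$, $s>0$ and bounded Borel $Y$ on $\Omega$ put
\begin{equation}\label{eq:avg}
A_s^KY(\omega,V)=\frac1{|K|}\int_KY(T_{sO_Vu}\,\omega)\,du .
\end{equation}
This is Borel in $(\omega,V)$ and, for continuous $Y$, continuous in $s$. A ball is \emph{rational} if its center and radius are.

\begin{lemma}\label{lem:realshift}
Let $\omega,V,K$ and $q\in\mathcal P$ be such that $A^K_sZ(\omega,V)\to q(Z)$ as $s\to\infty$ for all $Z\in\mathcal Z$. Then $A^K_s(Z\circ T_y)(\omega,V)\to q(Z\circ T_y)$ for all $Z\in\mathcal Z$ and $y\in\mathbb R^d$.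
\end{lemma}

\begin{proof}
For $y'\in\mathbb Q^d$ this holds because $Z\circ T_{y'}\in\mathcal Z$. By \eqref{eq:modulus}, $|Z\circ T_y-Z\circ T_{y'}|\le m_Z(|y-y'|)$, so $\limsup_s|A^K_s(Z\circ T_y)(\omega,V)-q(Z\circ T_y)|\le2m_Z(|y-y'|)$. Let $y'\to y$.
\end{proof}

\subsection*{Averages over off-center balls}
Let $(E,m)$ be a finite measure space and $(S_u)_{u\in\mathbb R^j}$, $j\ge1$, a measurable action preserving $m$: the map $(u,e)\mapsto S_ue$ is jointly measurable, $S_0=\mathrm{id}$, $S_{u+v}=S_uS_v$. Let $D_s=\{u\in\mathbb R^j:|u|\le s\}$. \emph{Wiener's maximal inequality} states that, with a constant $c_j$ depending only on $j$,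
\[
m\Bigl\{e:\sup_{s>0}\frac1{|D_s|}\int_{D_s}|g(S_ue)|\,du>t\Bigr\}\le \frac{c_j\|g\|_1}{t}\qquad(g\in L^1(m),\ t>0).
\]
A measurable set $A$ is \emph{strictly invariant} if $S_uA=A$ for all $u$. Conditional expectations under a finite measure $m\ne0$ refer to its normalization.

\begin{lemma}\label{lem:ergodic}
Let $\mathcal J$ be the $\sigma$-field of strictly invariant sets, $Z$ a bounded measurable function on $E$, and $K\subset\mathbb R^j$ a ball with arbitrary center. Then, as $s\to\infty$ through the reals,
\[
A_sZ(e)=\frac1{|K|}\int_KZ(S_{su}e)\,du\ \longrightarrow\ \mathbb E_m[Z\mid\mathcal J](e)\qquad\text{for $m$-a.e.\ }e.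
\]
\end{lemma}

\begin{proof}
Note that $A_sg(e)$ is the average of $v\mapsto g(S_ve)$ over $sK$. Choose $c$ with $K\subset D_c$. Then $|A_sg|$ is at most $|D_c|/|K|$ times the average of $|g(S_v\,\cdot)|$ over $D_{cs}$, so $m\{\sup_s|A_sg|>t\}\le c'\|g\|_1/t$ with $c'=c_j|D_c|/|K|$.

For bounded measurable $g$, every $v\in\mathbb R^j$ and \emph{every} $e$,
\begin{equation}\label{eq:boundary}
|A_s(g-g\circ S_v)(e)|\le\|g\|_\infty\frac{|sK\,\triangle\,(sK+v)|}{|sK|}=\|g\|_\infty\frac{|K\,\triangle\,(K+v/s)|}{|K|}\longrightarrow0 .
\end{equation}
If $f\in L^2(m)$ satisfies $f\circ S_v=f$ a.e.\ for each $v$, Fubini's theorem shows that for a.e.\ $e$ we have $f(S_ve)=f(e)$ for a.e.\ $v$, and then $A_sf(e)=f(e)$ for all $s$. These $f$ form the orthogonal complement in $L^2$ of $\{g-g\circ S_v:g\in L^2,\ v\in\mathbb R^j\}$, since $\langle f,g-g\circ S_v\rangle=\langle f-f\circ S_{-v},g\rangle$. Hence the functions $g'=f+\sum_{i\le N}(g_i-g_i\circ S_{v_i})$ with bounded $g_i$ are dense in $L^2$, and so in $L^1$, and $A_sg'$ converges a.e.\ for each of them. For such $g'$,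
\[
\limsup_sA_sZ-\liminf_sA_sZ\le2\sup_s|A_s(Z-g')|\quad\text{a.e.},
\]
so the left side exceeds $t$ on a set of measure at most $2c'\|Z-g'\|_1/t$, which can be made arbitrarily small. Thus $A_sZ$ converges a.e.

Let $Z^*=\lim_sA_sZ$ where the limit exists and $Z^*=0$ elsewhere; $Z^*$ is measurable because $A_sZ(e)$ is continuous in $s$. Since $A_sZ(S_ve)=A_s(Z\circ S_v)(e)$, \eqref{eq:boundary} with $g=Z$ shows that $Z^*$ is strictly invariant, hence $\mathcal J$-measurable. For bounded $\mathcal J$-measurable $G$ we have $\int G\,(Z\circ S_v)\,dm=\int (GZ)\circ S_v\,dm=\int GZ\,dm$, so $\int G\,A_sZ\,dm=\int GZ\,dm$, and bounded convergence gives $\int GZ^*dm=\int GZ\,dm$.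
\end{proof}

\section{The Campbell measure and the flow along flats}\label{sec:campbell}

From here until Section~\ref{sec:proof}, $\eta$ is a stationary first order random measure with law $P$, and $P\{\omega\neq0\}>0$ (otherwise all our results are trivial). Nothing is assumed about degeneracies.

A realization together with a flat sampled from it is described by the \emph{Campbell measure} $C(d\omega,dl)=P(d\omega)\,\omega(dl)$ on $X=\Omega\times F$. It satisfies $C(\Omega\times F_n)=\mathbb E\,\eta(F_n)<\infty$; this is where the first moment enters. To have a finite measure, we weight $C$ by a function of the flat alone: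
\[
h(l)=\sum_{n\ge1}2^{-n}\frac{\mathbf 1_{F_n}(l)}{1+\mathbb E\,\eta(F_n)},\qquad C_h=h(l)\,C .
\]
Then $0<C_h(X)\le1$, the function $h$ is bounded below by a positive constant on each $F_n$, and $C$ and $C_h$ have the same null sets. Translating the realization along the direction of the sampled flat defines a measurable action of $\mathbb R^k$ on $X$,
\[
S_u(\omega,l)=(T_{O_{\pi(l)}u}\,\omega,\ l),\qquad u\in\mathbb R^k .
\]
Stationarity concerns deterministic translations, while here the vector $O_{\pi(l)}u$ depends on the point. It depends only on the direction, however, and translations do not change directions.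

\begin{lemma}\label{lem:flow}
Each $S_u$ preserves $C_h$.
\end{lemma}

\begin{proof}
For Borel $\sigma:\Phi\to\mathbb R^d$ let $\theta_\sigma(\omega,l)=(T_{\sigma(\pi l)}\omega,\ l+\sigma(\pi l))$. For constant $\sigma=x$ and Borel $G\ge0$,
\[
\int G\circ\theta_x\,dC=\int P(d\omega)\int G(T_x\omega,l')\,(T_x\omega)(dl')=\int G\,dC
\]
by stationarity. For Borel $A\subset\Phi$ the set $\{(\omega,l):\pi(l)\in A\}$ is $\theta_x$-invariant, so $\theta_x$ preserves the restriction of $C$ to it. Summing over the level sets of $\sigma$, we see that $\theta_\sigma$ preserves $C$ when $\sigma$ has countably many values. Let $\sigma$ be bounded, and let $\sigma_i\to\sigma$ uniformly with $\sigma_i$ countably valued and $|\sigma_i|,|\sigma|\le r$, $r\in\mathbb N$. If $G$ is bounded, continuous and supported in $\Omega\times F_n$, then $G\circ\theta_{\sigma_i}\to G\circ\theta_\sigma$ pointwise, and $|G\circ\theta_{\sigma_i}|\le\|G\|_\infty\mathbf 1_{F_{n+r}}(l)$, which is $C$-integrable. Hence $\int G\circ\theta_\sigma\,dC=\int G\,dC$. Such $G$ determine measures that are finite on all $\Omega\times F_n$, so $\theta_\sigma$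 preserves $C$. For $\sigma(\varphi)=O_\varphi u\in\varphi$ we have $l+\sigma(\pi l)=l$, that is, $\theta_\sigma=S_u$. Since $h$ depends only on $l$, $S_u$ preserves $C_h$ too.
\end{proof}

\begin{remark}\label{rem:invform}
The same proof shows that an invariant $\omega\in\Omega$ is preserved by $l\mapsto l+O_{\pi(l)^\perp}v$, $v\in\mathbb R^{d-k}$. In the Borel coordinates $(\varphi,v)\mapsto\varphi+O_{\varphi^\perp}v$, each $\omega(A\times\cdot)$ is then a locally finite translation-invariant measure on $\mathbb R^{d-k}$, hence $\mu(A)$ times Lebesgue measure with $\mu(A)=\omega(A\times[0,1]^{d-k})$. So $\omega=\mu(d\varphi)\,dp$.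
\end{remark}

Let $\mathcal I$ be the $\sigma$-field of strictly $S$-invariant Borel subsets of $X$. Functions of $l$ alone are $\mathcal I$-measurable.

\section{Empirical distributions}\label{sec:empirical}

The conditional law of $\omega$ given $\mathcal I$ is defined only up to null sets, whereas we want to translate it by arbitrary vectors and to compare its values at different flats of one realization. We therefore define it pointwise, as a limit of averages. Let $D$ be the unit ball of $\mathbb R^k$, and let $X^*$ be the set of $(\omega,l)\in X$ for which there is $q\in\mathcal P$ with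
\[
A^D_sZ(\omega,\pi(l))\to q(Z)\quad\text{as }s\to\infty,\qquad\text{for all }Z\in\mathcal Z .
\]
This $q$ is unique because $\mathcal Z$ is determining; we denote it by $q_{\omega,l}$. The definition does not involve $P$, and it involves $l$ only through $\pi(l)$.

The set $X^*$ and the map $(\omega,l)\mapsto q_{\omega,l}$ are Borel. Indeed, since the averages are Borel in $(\omega,l)$ and continuous in $s$, the set where all limits exist and the vector of limits in $[0,1]^{\mathcal Z}$ are Borel. The map $q\mapsto(q(Z))_{Z\in\mathcal Z}$ from $\mathcal P$ to $[0,1]^{\mathcal Z}$ is continuous and injective, and the Lusin--Souslin theorem says that an injective Borel map between Polish spaces has a Borel image and a Borel inverse.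

\begin{lemma}\label{lem:equiv}
Let $(\omega,l)\in X^*$ and $x\in\mathbb R^d$. Then $(T_x\omega,l)$ and $(T_x\omega,l+x)$ belong to $X^*$, and $q_{T_x\omega,l+x}=q_{T_x\omega,l}=T_xq_{\omega,l}$. If $x\in\pi(l)$, then $q_{T_x\omega,l}=q_{\omega,l}$, so $T_xq_{\omega,l}=q_{\omega,l}$.
\end{lemma}

\begin{proof}
Translations commute, so $A_s^DZ(T_x\omega,\pi(l))=A_s^D(Z\circ T_x)(\omega,\pi(l))$, which tends to $q_{\omega,l}(Z\circ T_x)=(T_xq_{\omega,l})(Z)$ by Lemma~\ref{lem:realshift}. Replacing $l$ by $l+x$ does not change the direction. If $x=O_{\pi(l)}v$, then $A_s^DZ(T_x\omega,\pi(l))$ is the average of $u\mapsto Z(T_{O_{\pi(l)}u}\omega)$ over $D_s+v$ instead of $D_s$, and the limit is the same as in \eqref{eq:boundary}.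
\end{proof}

In particular $X^*\in\mathcal I$, and the pair $(l,q_{\omega,l})$ is $\mathcal I$-measurable on $X^*$.

\begin{lemma}\label{lem:disint}
We have $C(X\setminus X^*)=0$, and $q_{\omega,l}(Z)=\mathbb E_{C_h}[Z\mid\mathcal I](\omega,l)$ a.e.\ for $Z\in\mathcal Z$, viewed as a function of the first coordinate. For every bounded Borel $G$ on $\Omega\times F\times\mathcal P$,
\begin{equation}\label{eq:disint}
\int G(\omega,l,q_{\omega,l})\,dC_h=\int\Bigl(\int G(\omega',l,q_{\omega,l})\,q_{\omega,l}(d\omega')\Bigr)dC_h .
\end{equation}
\end{lemma}

\begin{proof}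
Since $\Omega$ is Polish, the coordinate $\omega$ has a regular conditional distribution given $\mathcal I$ under the normalized $C_h$: an $\mathcal I$-measurable map $q':X\to\mathcal P$ with $q'(Y)=\mathbb E_{C_h}[Y\mid\mathcal I]$ a.e.\ for each bounded Borel $Y$ on $\Omega$. By Lemmas~\ref{lem:flow} and~\ref{lem:ergodic}, $A^D_sZ(\omega,\pi(l))\to q'(Z)$ a.e., simultaneously for the countably many $Z\in\mathcal Z$. So a.e.\ point lies in $X^*$, with $q_{\omega,l}=q'(\omega,l)$. For $G(\omega,l,q)=Y(\omega)H(l,q)$, \eqref{eq:disint} is the defining property of $\mathbb E_{C_h}[Y\mid\mathcal I]$, because $H(l,q_{\omega,l})$ is $\mathcal I$-measurable. The monotone class theorem extends it to all $G$.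
\end{proof}

Identity \eqref{eq:disint} says that under $C_h$, given the flat and the empirical distribution $q$, the realization has law $q$.

\section{The invariance subspace}\label{sec:subspace}

For $q\in\mathcal P$ let
\[
W(q)=\{x\in\mathbb R^d:\ T_{tx}q=q\text{ for all }t\in\mathbb R\}.
\]
Since $T_{t(x+y)}=T_{tx}T_{ty}$, this is a linear subspace, the largest one under which $q$ is invariant, and $W(T_xq)=W(q)$ because translations commute. The map $W:\mathcal P\to\mathcal G$ is Borel. To see this, note that $\{(q,x):x\in W(q)\}$ is closed in $\mathcal P\times\mathbb R^d$ by continuity of $(x,q)\mapsto T_xq$. The set $\{q:\operatorname{dist}(z,W(q))\le r\}$ is the projection to $\mathcal P$ of the part of this closed set over the compact ball $\{|x-z|\le r\}$, hence closed. So $q\mapsto\langle\operatorname{pr}_{W(q)}z,z\rangle=|z|^2-\operatorname{dist}(z,W(q))^2$ is Borel for each $z$, and by polarization so are the entries of the symmetric matrix $\operatorname{pr}_{W(q)}$.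

On $X^*$ put $V(\omega,l)=W(q_{\omega,l})$. Lemma~\ref{lem:equiv} gives
\begin{equation}\label{eq:V}
V(T_x\omega,l+x)=V(\omega,l)\quad(x\in\mathbb R^d),\qquad \pi(l)\subset V(\omega,l).
\end{equation}
Let $X_j=\{(\omega,l)\in X^*:\dim V(\omega,l)=j\}$, $k\le j\le d$; these sets belong to $\mathcal I$ and partition $X^*$. In Example~\ref{ex:layers}, $T_x\eta=\eta$ if and only if $\operatorname{pr}_{L^\perp}x\in\mathbb Z^{d-m}$, so for $\pi(l)\subset L$ we get $q_{\eta,l}=\delta_\eta$ and $V(\eta,l)=L$.

The measure $q_{\omega,l}$ was defined by centered averages over $\pi(l)$. For the shearing argument we need it as the limit of off-center averages over the larger space $V(\omega,l)$.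

\begin{lemma}\label{lem:bigavg}
For every $Z\in\mathcal Z$ and every ball $K\subset\mathbb R^j$, $A^K_sZ(\omega,V(\omega,l))\to q_{\omega,l}(Z)$ as $s\to\infty$, for $C$-a.e.\ $(\omega,l)\in X_j$.
\end{lemma}

\begin{proof}
We may assume $C_h(X_j)>0$. A translation in $V(\omega,l)$ is not known to preserve $C_h$ on $X$, so we record $q$ as a separate coordinate. Let $\mathcal P_j=\{q:\dim W(q)=j\}$ and let $\hat C$ be the image of $C_h|_{X_j}$ on $E=\Omega\times F\times\mathcal P_j$ under $\iota(\omega,l)=(\omega,l,q_{\omega,l})$. By \eqref{eq:disint}, $\hat C(d\omega,dl,dq)=\rho(dl,dq)\,q(d\omega)$, where $\rho$ is the marginal of $\hat C$ on $F\times\mathcal P_j$. Each $q\in\mathcal P_j$ is invariant under $W(q)$, so the measurable $\mathbb R^j$-action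
\[
S'_u(\omega,l,q)=(T_{O_{W(q)}u}\,\omega,\ l,\ q)
\]
preserves $\hat C$. By Lemma~\ref{lem:ergodic}, $A^K_sZ(\omega,W(q))\to\mathbb E_{\hat C}[Z\mid\mathcal J']$ $\hat C$-a.e., where $\mathcal J'$ is the $\sigma$-field of strictly $S'$-invariant sets.

We claim that the limit is $q(Z)$, which is a $\mathcal J'$-measurable function on $E$. Let $G$ be bounded and $\mathcal J'$-measurable, and let $\tilde G=G\circ\iota$ on $X_j$, $\tilde G=0$ elsewhere. For $(\omega,l)\in X_j$ and $x\in\pi(l)$, Lemma~\ref{lem:equiv} gives $\iota(T_x\omega,l)=(T_x\omega,l,q_{\omega,l})$, and this point lies on the $S'$-orbit of $\iota(\omega,l)$ because $x\in W(q_{\omega,l})$. So $\tilde G$ is $\mathcal I$-measurable, and by Lemma~\ref{lem:disint}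
\[
\int ZG\,d\hat C=\int Z\tilde G\,dC_h=\int q_{\omega,l}(Z)\,\tilde G\,dC_h=\int q(Z)\,G\,d\hat C .
\]
This proves the claim. The Borel set of points of $E$ where $A^K_sZ(\omega,W(q))\to q(Z)$ has full $\hat C$-measure, so its preimage under $\iota$ has full $C_h$-measure in $X_j$.
\end{proof}

\section{Shearing}\label{sec:shear}

The next lemma is the general form of the computation in Section~\ref{sec:idea}. It is deterministic.

\begin{lemma}\label{lem:shear}
Let $\omega\in\Omega$, $j\ge1$, $V_0,V_1,\dots\in\mathrm{Gr}_j$ and $q_0,q_1,\dots\in\mathcal P$. Assume that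
\begin{enumerate}
\item[(a)] $V_n\ne V_0$ for $n\ge1$, and $O_{V_n}\to O_{V_0}$;
\item[(b)] for each $Z\in\mathcal Z$ and each rational ball $K\subset\mathbb R^j$, $\sup_{n\ge0}|A^K_sZ(\omega,V_n)-q_n(Z)|\to0$ as $s\to\infty$;
\item[(c)] $q_n(Z)\to q_0(Z)$ for each $Z\in\mathcal Z$.
\end{enumerate}
Then $W(q_0)$ contains a nonzero vector of $V_0^\perp$.
\end{lemma}

\begin{proof}
Write $O_n=O_{V_n}$ and split it into its components along $V_0$ and $V_0^\perp$:
\[
O_n=O_0R_n+N_n,\qquad R_n=O_0^{-1}\operatorname{pr}_{V_0}O_n:\mathbb R^j\to\mathbb R^j,\qquad N_n=\operatorname{pr}_{V_0^\perp}O_n:\mathbb R^j\to V_0^\perp .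
\]
By (a), $R_n\to\mathrm{Id}$ and $N_n\to0$, and $N_n\ne0$, since otherwise $V_n\subset V_0$ and the two spaces would be equal. The scale at which $V_n$ has drifted a unit distance from $V_0$ is $s_n=\|N_n\|^{-1}\to\infty$. Along a subsequence, which keeps (a)--(c), $s_nN_n\to M$ with $M:\mathbb R^j\to V_0^\perp$ linear and $\|M\|=1$.

Fix $Z\in\mathcal Z$, $u_0\in\mathbb Q^j$ and a rational $\delta>0$; let $K$ be the ball with center $u_0$ and radius $\delta$, and let $y_0=Mu_0$, $Y=Z\circ T_{y_0}$. For $u\in K$,
\[
s_nO_nu=s_nO_0R_nu+y_0+e_n(u),\qquad e_n(u)=(s_nN_n-M)u+M(u-u_0),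
\]
and $|e_n(u)|\le\|s_nN_n-M\|(|u_0|+\delta)+\delta\le2\delta$ for large $n$. By \eqref{eq:modulus},
\begin{equation}\label{eq:compare}
\Bigl|A^K_{s_n}Z(\omega,V_n)-\frac1{|K|}\int_KY(T_{s_nO_0R_nu}\,\omega)\,du\Bigr|\le m_Z(2\delta)\qquad(n\text{ large}).
\end{equation}
The first term tends to $q_0(Z)$: it differs from $q_n(Z)$ by $o(1)$ by the uniformity in (b), and (c) applies. In the second term substitute $v=R_nu$. Since $0\le Y\le1$, it differs from $A^K_{s_n}Y(\omega,V_0)$ by at most
\[
\frac1{|K|}\Bigl(\bigl||\det R_n|^{-1}-1\bigr|\,|R_nK|+|R_nK\,\triangle\,K|\Bigr),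
\]
which tends to $0$, because $\det R_n\to1$ and $\mathbf 1_{R_nK}(v)=\mathbf 1_K(R_n^{-1}v)\to\mathbf 1_K(v)$ off the boundary sphere of $K$, with all $R_nK$ in one bounded set. By (b) for $n=0$ and Lemma~\ref{lem:realshift}, $A^K_{s_n}Y(\omega,V_0)\to q_0(Y)$. So \eqref{eq:compare} yields
\[
|q_0(Z)-q_0(Z\circ T_{Mu_0})|\le m_Z(2\delta).
\]
The map $M$ does not depend on $Z$, $u_0$, $\delta$. Letting $\delta\to0$ and using that $\mathcal Z$ is determining, we get $T_{Mu_0}q_0=q_0$ for $u_0\in\mathbb Q^j$, and for all $u_0\in\mathbb R^j$ by continuity. Thus the nonzero subspace $M\mathbb R^j\subset V_0^\perp$ is contained in $W(q_0)$.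
\end{proof}

If $V_0=W(q_0)$, the conclusion is absurd. So a maximal invariance subspace cannot be approached in the sense of (a)--(c), and it remains to show that such an approach exists unless the subspace is all of $\mathbb R^d$ or is shared by many flats.

\begin{proposition}\label{prop:key}
For $P$-a.e.\ $\omega$, for $\omega$-a.e.\ $l$: $(\omega,l)\in X^*$, and either $V(\omega,l)=\mathbb R^d$ or
\[
\omega\{l':(\omega,l')\in X^*,\ V(\omega,l')=V(\omega,l)\}>0 .
\]
\end{proposition}

\begin{proof}
\emph{Uniformity.} Let $k\le j\le d-1$ and $i\in\mathbb N$. For $Z\in\mathcal Z$ and a rational ball $K\subset\mathbb R^j$, the functions $\sup_{s\ge n}|A^K_sZ(\omega,V(\omega,l))-q_{\omega,l}(Z)|$ are Borel on $X_j$, by continuity in $s$, and tend to $0$ a.e.\ as $n\to\infty$ by Lemma~\ref{lem:bigavg}. Egorov's theorem (on a finite measure space, a.e.\ convergence is uniform outside a set of arbitrarily small measure), applied to the countably many pairs $(Z,K)$ with summable exceptional measures, gives a Borel set $X_{j,i}\subset X_j$ with $C_h(X_j\setminus X_{j,i})<1/i$ such that for each pair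
\begin{equation}\label{eq:unif}
A_s^KZ(\omega,V(\omega,l))\to q_{\omega,l}(Z)\ \text{ as }s\to\infty,\ \text{ uniformly in }(\omega,l)\in X_{j,i}.
\end{equation}
The set $X_d\cup\bigcup_{j<d}\bigcup_iX_{j,i}$ has $C$-null complement, and $\int\omega(h)P(d\omega)<\infty$. So for $P$-a.e.\ $\omega$ we have $\omega(h)<\infty$, and $(\omega,l)$ lies in this set for $\omega$-a.e.\ $l$. Fix such an $\omega$ and a pair $(j,i)$, and let $\kappa(dl)=h(l)\mathbf 1_{X_{j,i}}(\omega,l)\,\omega(dl)$, a finite measure on $F$. As $h>0$ and there are countably many pairs $(j,i)$, it suffices to show that $\kappa\{l:V(\omega,l)=V(\omega,l_0)\}>0$ for $\kappa$-a.e.\ $l_0$.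

\emph{Approximation.} On $B=\{l:(\omega,l)\in X_{j,i}\}$ consider the Borel map
\[
y(l)=\bigl(V(\omega,l),\ I(V(\omega,l)),\ (q_{\omega,l}(Z))_{Z\in\mathcal Z}\bigr)
\]
into the product of $\mathrm{Gr}_j$, a finite discrete set and $[0,1]^{\mathcal Z}$. This space has a countable base, so the union of all open sets of $\kappa y^{-1}$-measure zero has measure zero. Hence $\kappa$-a.e.\ $l_0$ lies in $B$ and has the property that $\kappa(y^{-1}U)>0$ for every neighborhood $U$ of $y(l_0)$. Take such an $l_0$, put $V_0=V(\omega,l_0)$, $q_0=q_{\omega,l_0}$, and suppose that $\kappa\{l:V(\omega,l)=V_0\}=0$. Then each $y^{-1}U$ contains a flat $l\in B$ with $V(\omega,l)\neq V_0$, so there are $l_n\in B$ with $y(l_n)\to y(l_0)$ and $V_n=V(\omega,l_n)\ne V_0$. Put $q_n=q_{\omega,l_n}$. Then $V_n\to V_0$ and $I(V_n)=I(V_0)$ for large $n$, so $O_{V_n}\to O_{V_0}$; this is (a) of Lemma~\ref{lem:shear}. Condition (b) is \eqref{eq:unif}, and (c) is the convergence of the third component of $y$. The lemma gives a nonzero vector in $W(q_0)\cap V_0^\perp=V_0\cap V_0^\perp$, a contradiction.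
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\emph{Step 1: $V(\omega,l)=\mathbb R^d$ for $C$-a.e.\ $(\omega,l)$.} Almost surely the realization $\omega$ of $\eta$ satisfies the conclusion of Proposition~\ref{prop:key}, and none of the countably many measures $(F_n\omega)\pi^{-1}$ has an outer degeneracy. Suppose that for such an $\omega$ the set of $l$ with $(\omega,l)\notin X_d$ has positive $\omega$-measure. By the proposition there is a proper subspace $L$ such that $\{l':(\omega,l')\in X^*,\,V(\omega,l')=L\}$ has positive measure. By \eqref{eq:V} these flats satisfy $\pi(l')\subset L$, so $\omega(F_n\cap\pi^{-1}\Phi_L)>0$ for some $n$, a contradiction. Hence the Borel function $\omega\mapsto\omega\{l:(\omega,l)\notin X_d\}$ vanishes $P$-a.e., that is, $C(X\setminus X_d)=0$.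

\emph{Step 2: invariance.} Let $f\in\mathcal D$, $x\in\mathbb R^d$, and let $G$ be bounded and Borel on $\Omega$. The function $f/h$ is bounded, because $f$ is supported in some $F_n$. By \eqref{eq:disint}, Step 1, and \eqref{eq:disint} again,
\begin{align*}
\int\omega(f)\,G(T_x\omega)\,P(d\omega)&=\int\frac fh(l)\,q_{\omega,l}(G\circ T_x)\,dC_h\\
&=\int\frac fh(l)\,q_{\omega,l}(G)\,dC_h=\int\omega(f)\,G(\omega)\,P(d\omega).
\end{align*}
By stationarity the left side equals $\int(T_{-x}\omega)(f)\,G(\omega)\,P(d\omega)$. Both $\omega(f)$ and $(T_{-x}\omega)(f)$ are $P$-integrable and $G$ is arbitrary, so $(T_{-x}\omega)(f)=\omega(f)$ for $P$-a.e.\ $\omega$. Letting $f$ run through $\mathcal D$ and $x$ through $\mathbb Q^d$, we find that for $P$-a.e.\ $\omega$, $T_x\omega=\omega$ for all $x\in\mathbb Q^d$, and then for all $x\in\mathbb R^d$ by continuity of $x\mapsto T_x\omega$. \hfill$\square$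

\begin{remark}
Stationarity was used in Lemma~\ref{lem:flow} and in Step 2. The first moment made $C_h$ finite, as required by the ergodic lemma, the conditional distribution and Egorov's theorem, and gave the integrability in Step 2. The absence of outer degeneracies was used only in Step 1, for the subspace $L$, which depends on the realization; compare Example~\ref{ex:poisson}.
\end{remark}

\section{Structure of general stationary random measures}\label{sec:complements}

Proposition~\ref{prop:key} holds without any degeneracy assumption. It says that the flats of a realization fall into countably many classes according to their invariance subspace. For $\omega\in\Omega$ and $V\in\mathcal G$ let $\omega^V$ be the restriction of $\omega$ to $\{l:(\omega,l)\in X^*,\ V(\omega,l)=V\}$, and let $\mathcal V(\omega)=\{V\in\mathcal G:\omega^V\ne0\}$.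

\begin{theorem}\label{thm:structure}
Let $\eta$ be a stationary first order random measure on $F$. Then almost surely $\mathcal V(\eta)$ is countable, $\eta=\sum_{V\in\mathcal V(\eta)}\eta^V$, and for each $V\in\mathcal V(\eta)$ the measure $\eta^V$ is carried by flats with direction in $V$ and is invariant under all translations by vectors of $V$.
\end{theorem}

In Example~\ref{ex:layers}, $\mathcal V(\eta)=\{L\}$ and $\eta=\eta^L$.

\begin{proof}
The $\omega^V$ are restrictions of a $\sigma$-finite measure to disjoint sets, so $\mathcal V(\omega)$ is countable. By Proposition~\ref{prop:key}, for $P$-a.e.\ $\omega$, $\omega$-a.e.\ $l$ has $V(\omega,l)\in\mathcal V(\omega)\cup\{\mathbb R^d\}$, and $\omega^{\mathbb R^d}=0$ if $\mathbb R^d\notin\mathcal V(\omega)$; this is the sum formula. The statement on directions is \eqref{eq:V}. It remains to prove invariance under $V$. Step 2 above cannot be copied, because the translation now depends on the random subspace $V$, and $P$ is known to be invariant only under deterministic ones. We compare instead with a reference measure on pairs $(\omega,V)$; this gives invariance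 up to a factor, which recurrence then removes.

For $f\in\mathcal D\cup\{h\}$ let $r_f(\omega,V)=\omega^V(f)$, a Borel function on $\Omega\times\mathcal G$, and let $\Xi_f$ be the image of the finite measure $(f/h)\,C_h$ under $(\omega,l)\mapsto(\omega,V(\omega,l))$. By the sum formula,
\[
\int G\,d\Xi_f=\int P(d\omega)\sum_{V\in\mathcal V(\omega)}r_f(\omega,V)\,G(\omega,V).
\]
Since $0<r_h(\omega,V)\le\omega(h)$ for $V\in\mathcal V(\omega)$, we have $0<r_h<\infty$ $\Xi_h$-a.e., $\Xi_f=(r_f/r_h)\,\Xi_h$, and a Borel set $N$ is $\Xi_h$-null if and only if for $P$-a.e.\ $\omega$ no $V\in\mathcal V(\omega)$ has $(\omega,V)\in N$.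

Fix $j\in\{k,\dots,d\}$ and restrict all $\Xi_f$ to $\Omega\times\mathrm{Gr}_j$. Let $\tau_u(\omega,V)=(T_{O_Vu}\omega,V)$, $u\in\mathbb R^j$. For bounded Borel $G$ on $\Omega\times\mathrm{Gr}_j$, \eqref{eq:disint} gives, with $q=q_{\omega,l}$,
\[
\int G\circ\tau_u\,d\Xi_f=\int_{X_j}\frac fh(l)\Bigl(\int G\bigl(T_{O_{W(q)}u}\,\omega',W(q)\bigr)\,q(d\omega')\Bigr)dC_h ,
\]
and the inner integral does not depend on $u$ because $q$ is $W(q)$-invariant. So $\tau_u$ preserves each $\Xi_f$. With $\phi=r_f/r_h$ this means $\int(G\circ\tau_u)\,\phi\,d\Xi_h=\int G\phi\,d\Xi_h=\int(G\circ\tau_u)(\phi\circ\tau_u)\,d\Xi_h$, and since $\tau_u$ is invertible, $\phi\circ\tau_u=\phi$ $\Xi_h$-a.e.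

By Lemma~\ref{lem:equiv} and \eqref{eq:V}, $(T_x\omega)^V=T_x(\omega^V)$, so $r_f(T_x\omega,V)=(T_x\omega^V)(f)$. Let $u$ range over $\mathbb Q^j$ and $f$ over $\mathcal D$. For $\Xi_h$-a.e.\ $(\omega,V)$ we obtain, for all $u\in\mathbb Q^j$ and with $x=O_Vu$,
\[
T_x\omega^V=c(x)\,\omega^V,\qquad c(x)=\frac{r_h(\tau_u(\omega,V))}{r_h(\omega,V)}\in(0,\infty).
\]
Iterating, $T_{nx}\omega^V=c(x)^n\omega^V$, so $r_h(\tau_u^n(\omega,V))=c(x)^n\,r_h(\omega,V)$ for $n\in\mathbb N$. The Poincar\'e recurrence theorem says that under a transformation preserving a finite measure, almost every point of a measurable set returns to it infinitely often. Apply it to $\tau_u$ and the sets $\{r_h\le N\}$, $N\in\mathbb N$, which cover almost everything: for a.e.\ $(\omega,V)$ the sequence $c(x)^nr_h(\omega,V)$ does not tend to infinity, so $c(x)\le1$. The same holds for $-u$, and $c(-x)=1/c(x)$ because $\omega^V\ne0$. Hence $c(x)=1$ for all $x\in O_V\mathbb Q^j$, and by continuity of $x\mapsto T_x\omega^V$ the measure $\omega^V$ is invariant under all of $V$. This holds $\Xi_h$-a.e., hence a.s.\ for all $V\in\mathcal V(\omega)$ of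 dimension $j$.
\end{proof}

The only obstruction to invariance thus sits on flats parallel to a proper subspace.

\begin{corollary}\label{cor:criterion}
A stationary first order random measure $\eta$ on $F$ is a.s.\ invariant if and only if, almost surely, for every proper linear subspace $L$ the restriction of $\eta$ to $\pi^{-1}\Phi_L$ is translation invariant.
\end{corollary}

\begin{proof}
For Borel $A\subset\Phi$ the set $\pi^{-1}A$ is translation invariant, so the restriction of an invariant measure to it is invariant. This gives ``only if''. For ``if'', fix a realization that has the stated property and satisfies the conclusion of Theorem~\ref{thm:structure}. Let $L_1,L_2,\dots$ be the proper members of $\mathcal V(\eta)$ and $A_i=\Phi_{L_i}\setminus\bigcup_{m<i}\Phi_{L_m}$. The restriction of $\eta$ to $\pi^{-1}A_i$ is a restriction of the invariant measure $\eta|_{\pi^{-1}\Phi_{L_i}}$, hence invariant. On the complement of $\bigcup_i\pi^{-1}A_i=\bigcup_i\pi^{-1}\Phi_{L_i}$ all $\eta^{L_i}$ vanish, so there $\eta$ coincides with the invariant measure $\eta^{\mathbb R^d}$. Thus $\eta$ is a sum of invariant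 measures.
\end{proof}

Finally, the moment condition can be relaxed by reweighting $P$ with an invariant density. Let $\mathcal I_0$ be the $\sigma$-field of translation-invariant Borel subsets of $\Omega$.

\begin{proposition}\label{prop:moment}
In Theorem~\ref{thm:main}, Theorem~\ref{thm:structure} and Corollary~\ref{cor:criterion}, ``first order'' may be weakened to: $\mathbb E_P[\omega(B)\mid\mathcal I_0]<\infty$ a.s.\ for every bounded Borel set $B\subset F$.
\end{proposition}

\begin{proof}
Let $c_n$ be an $\mathcal I_0$-measurable version of $\mathbb E_P[\omega(F_n)\mid\mathcal I_0]$, finite a.s. Choose constants $b_n\ge1$ with $P(c_n>b_n)\le2^{-n}$ and put $w=(1+\sup_nc_n/b_n)^{-1}$. By the Borel--Cantelli lemma, a.s.\ $c_n\le b_n$ for all large $n$, so the supremum is finite and $w>0$ a.s. Moreover $wc_n\le b_n$ a.s., so $\int w\,\omega(F_n)\,dP=\int wc_n\,dP\le b_n$. Reweight the underlying probability by $w(\eta)/\mathbb E\,w(\eta)$. The new probability has the same null sets, and under it $\eta$ has the law $P'=wP/P(w)$, which is first order, and stationary because $w\circ T_x=w$. All other hypotheses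 and all conclusions are almost sure statements, and $X^*$, $q_{\omega,l}$, $V(\omega,l)$ do not depend on the law. So the results for $P'$ give those for $P$.
\end{proof}

We make no claim for random measures whose conditional intensity given $\mathcal I_0$ is infinite on a bounded set.

\begin{thebibliography}{1}
\bibitem{source}
\emph{On the Structure of Stationa},
\texttt{https://link.springer.com/content/pdf/10.1007/BF00531602.pdf},
doi:10.1007/bf00531602.
\end{thebibliography}
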